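# Algebras of global dimension three with three simple modules and arbitrarily large Loewy length

## 1. Algebras with one simple module

Throughout, an algebra is a finite-dimensional associative unital algebra over a field $k$, and modules are finite-dimensional. For an algebra $A$ put $J=\operatorname{rad}A$. The **Loewy length** of a module $X$ is the least $\ell$ with $J^\ell X=0$, and $L(A)$ is the Loewy length of $A$ as a module over itself, that is, the least $\ell$ with $J^\ell=0$. For integers $s>0$ and $g\ge 0$ let $\mathcal A(s,g)$ be the class of algebras with exactly $s$ isomorphism classes of simple modules and global dimension $g$. We ask whether fixing $s$ and $g$ puts a ceiling on $L(A)$.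

The number $s$ alone does not suffice. The algebra $k[x]/(x^n)$ has one simple module and Loewy length $n$. For $n\ge2$ its simple module has the minimal resolution
$$\cdots\to A\xrightarrow{\,x\,}A\xrightarrow{\,x^{n-1}}A\xrightarrow{\,x\,}A\to k\to 0,$$
which never stops, so the global dimension is infinite. Nor does $g$ alone suffice: the upper triangular $n\times n$ matrices have $L=n$ and global dimension at most $1$, but $s=n$. So the question is about $s$ and $g$ together.

For $s=1$ there is a short answer. We use *minimal* projective resolutions $\cdots\to Q_1\to Q_0\to X\to 0$, those in which the image of $Q_i\to Q_{i-1}$ lies in $\operatorname{rad}Q_{i-1}$ for all $i\ge 1$.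

**Proposition 1.** If $s=1$, then $\mathcal A(1,g)=\emptyset$ for $g>0$, and $L(A)=1$ for $A\in\mathcal A(1,0)$.

*Proof.* Let $A\in\mathcal A(1,g)$ with $g\ge1$. Its simple module $S$ has projective dimension $g$. In a minimal projective resolution of $S$ the last term $Q_g\neq0$ embeds in $\operatorname{rad}Q_{g-1}$, and $\operatorname{rad}Q_{g-1}=JQ_{g-1}$ is killed by $J^{L(A)-1}$. But $Q_g$ contains a copy of the unique indecomposable projective $P$. Since $A$ is a direct sum of copies of $P$, the Loewy length of $P$ is $L(A)$. This is a contradiction, so $g=0$. Then $A$ is semisimple, $J=0$, and $L(A)=1$. $\square$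

With several simples the last term of the resolution may avoid the projectives of maximal Loewy length, and the argument stops. What does survive?

## 2. Global dimension at most two and heredity ideals

**Definition.** Let $e\neq0$ be an idempotent of $A$. The ideal $AeA$ is a *heredity ideal* if $eJe=0$ and $AeA$ is projective as a right module. The algebra $A$ is *quasi-hereditary* if $A=0$, or if $A$ has a heredity ideal $AeA$ such that $A/AeA$ is quasi-hereditary.

For example, let $A$ be the upper triangular $2\times2$ matrices with matrix units $E_{11},E_{12},E_{22}$, and let $e=E_{22}$. Then $eJe=0$, the ideal $AeA$ is spanned by $E_{12},E_{22}$ and is isomorphic to two copies of $E_{22}A$ as a right module, and $A/AeA=k$. So $A$ is quasi-hereditary.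

We use one theorem from outside: by Dlab–Ringel (*Quasi-hereditary algebras*, Illinois J. Math. 33 (1989)), semiprimary rings of global dimension $\le2$ are quasi-hereditary. Finite-dimensional algebras are semiprimary.

**Proposition 2.** A quasi-hereditary algebra with $s$ simple modules satisfies $L(A)\le2^s-1$. Consequently $L(A)\le 2^s-1$ on $\mathcal A(s,g)$ whenever $g\le2$.

*Proof.* We use induction on $s$; for $s=0$ we have $A=0$ and $L(A)=0$. Let $AeA$ be a heredity ideal with $A/AeA$ quasi-hereditary, and put $\ell=L(A/AeA)$. The image of $J$ in $A/AeA$ is a nilpotent ideal, hence lies in the radical, so $J^\ell\subseteq AeA$. Therefore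
$$J^{2\ell+1}=J^\ell\,J\,J^\ell\subseteq AeA\,J\,AeA\subseteq A(eJe)A=0,$$
and $L(A)\le 2\ell+1$. The simple modules of $A/AeA$ are the simple $A$-modules $S$ with $eS=0$. As $e\ne0$, at least one simple is lost, so $\ell\le 2^{s-1}-1$ by induction and $L(A)\le 2^s-1$. The last claim follows from the theorem of Dlab–Ringel. $\square$

## 3. What changes from global dimension two to three

The following statement is taken from "A Construction of Algebras with Large Global Dimensions" (https://core.ac.uk/download/pdf/82097657.pdf).

**Conjecture.** Loewy lengths of algebras in $\mathcal A(s,g)$ are bounded: for all $s>0$, $g\ge0$ there is a number $N(s,g)$ with $L(A)\le N(s,g)$ for every $A\in\mathcal A(s,g)$.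

Two facts are quoted with it. The conjecture holds for quasi-hereditary semiprimary rings. In the other direction there is no bound: there is a family of algebras with two simple modules, Loewy lengths smaller than $5$, and arbitrarily large global dimensions.

Section 2 used global dimension $\le2$ only to produce, again and again, an idempotent $e$ with $eJe=0$. At global dimension $3$ that supply is not guaranteed, and the conjecture fails as soon as there are three simples. Let $k$ be an arbitrary field.

**Theorem A.** For every $T\ge2$ there is a finite-dimensional $k$-algebra $A$ with exactly $3$ simple modules, $\operatorname{gldim}A=3$ and $L(A)\ge T+1$. Hence $N(3,3)$ does not exist and the conjecture is false.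

**Theorem B.** (1) For all $s\ge3$, $g\ge3$, Loewy lengths in $\mathcal A(s,g)$ are unbounded.
(2) If $s=1$, then $\mathcal A(1,g)=\emptyset$ for $g>0$, and $L(A)=1$ for $A\in\mathcal A(1,0)$. If $g\le2$, then $L(A)\le2^s-1$ on $\mathcal A(s,g)$.
(3) If $k$ is algebraically closed, then $L(A)\le4$ for $A\in\mathcal A(2,3)$.

Part (2) is already proved. So for $s\ne2$ boundedness holds exactly when $s=1$ or $g\le2$. The case $s=2$, $g\ge4$ is not settled here. By Proposition 2, the algebras of Theorem A with $T\ge7$ cannot be quasi-hereditary.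

**Standing facts.** We write $\otimes$ for $\otimes_k$ and use the following.

1. Let $Q_\bullet\to X$ be a minimal projective resolution of a left $A$-module and $S$ a simple right module. Then $S\otimes_AQ_\bullet$ has zero differentials, because $SJ=0$. So $\operatorname{Tor}_i^A(S,X)=S\otimes_AQ_i$, and this vanishes for all $S$ only if $Q_i=0$. Hence $\operatorname{pd}X=\sup\{i:\operatorname{Tor}_i(S,X)\neq0,\ S\text{ simple}\}$, similarly on the right, and $\operatorname{gldim}A=\sup\{i:\operatorname{Tor}_i(S,S')\ne0,\ S,S'\text{ simple}\}$.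
2. A nilpotent ideal $I$ lies in the radical, and $A$ and $A/I$ have the same simple modules.
3. For a ring map $A\to K$, a right $K$-module $S$ and a left $A$-module $X$ there is a first-quadrant change-of-rings spectral sequence
$$E^2_{a,b}=\operatorname{Tor}^K_a(S,\operatorname{Tor}^A_b(K,X))\Rightarrow\operatorname{Tor}^A_{a+b}(S,X),\qquad d^r:E^r_{a,b}\to E^r_{a-r,\,b+r-1}.\tag{1}$$
If all $E^2_{a,b}$ with $a+b=n$ vanish, then $\operatorname{Tor}^A_n(S,X)=0$. If $E^2_{a,b}\ne0$ and every differential into or out of position $(a,b)$ has zero source or zero target, then $\operatorname{Tor}^A_{a+b}(S,X)\neq0$.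

## 4. Square-zero extensions by $U'\otimes U$

We want to enlarge an algebra so that its radical gets deeper while its global dimension stays under control.

**Definition.** For a $K$-bimodule $N$, the algebra $K\ltimes N$ is $K\oplus N$ with product $(\kappa,n)(\kappa',n')=(\kappa\kappa',\kappa n'+n\kappa')$, so that $N^2=0$. For example $k\ltimes k=k[x]/(x^2)$. A $K$-module viewed over $K\ltimes N$ via $K\ltimes N\to K$ is called *inflated*; $N$ acts on it by $0$.

**Lemma 3.** Let $U$ (right) and $U'$ (left) be nonzero $K$-modules with $\operatorname{Tor}^K_i(U,U')=0$ for all $i\ge0$. Put $N=U'\otimes U$ and $A=K\ltimes N$.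

(i) $\operatorname{Tor}^A_i(U,X)\cong\operatorname{Tor}^K_i(U,X)$ for every left $A$-module $X$, with $U$ inflated on the left-hand side.

(ii) $\operatorname{gldim}A\le\max(\operatorname{gldim}K,\ \operatorname{pd}U+\operatorname{pd}U'+1)$. If $\operatorname{gldim}K\le\operatorname{pd}U+\operatorname{pd}U'+1<\infty$, then $\operatorname{gldim}A=\operatorname{pd}U+\operatorname{pd}U'+1$.

*Proof.* **Step 1: prove (i) by inducing a resolution from $K$ to $A$.** Let $Q_\bullet\to U$ be a $K$-projective resolution. As a left $K$-module, $A$ is $K$ plus copies of $U'$. So $\operatorname{Tor}_i^K(U,A)=0$ for $i>0$, and $U\otimes_KA=U\oplus (U\otimes_KU')\otimes U=U$. Here $N$ acts by zero, since $(u\otimes1)n=u\otimes n\in U\otimes_KN=0$. Thus $Q_\bullet\otimes_KA$ is an $A$-projective resolution of the inflated module $U$, and $Q_\bullet\otimes_KA\otimes_AX=Q_\bullet\otimes_KX$.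

**Step 2: compute $\operatorname{Tor}^A(K,X)$.** As a $K$-$A$-bimodule, $N=U'\otimes U$ with $U$ inflated. The complex $U'\otimes Q_\bullet\otimes_KA$ resolves it by $K$-$A$-bimodules that are projective as right $A$-modules, so as left $K$-modules
$$\operatorname{Tor}^A_i(N,X)\cong U'\otimes\operatorname{Tor}_i^K(U,X).\tag{2}$$
From $0\to N\to A\to K\to0$ we get
$$0\to\operatorname{Tor}_1^A(K,X)\to N\otimes_AX\xrightarrow{\text{mult}}X\to K\otimes_AX\to0,\qquad \operatorname{Tor}^A_b(K,X)\cong\operatorname{Tor}^A_{b-1}(N,X)\ (b\ge2).\tag{3}$$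
If $NX=0$, the multiplication map is zero. So for inflated $X$
$$\operatorname{Tor}_0^A(K,X)=X,\qquad\operatorname{Tor}_b^A(K,X)\cong U'\otimes\operatorname{Tor}^K_{b-1}(U,X)\quad(b\ge1).\tag{4}$$

**Step 3: bound the global dimension.** Let $S,S'$ be simple; $N$ kills them because it is nilpotent. By (4) the spectral sequence (1) for $X=S'$ has
$$E^2_{a,0}=\operatorname{Tor}_a^K(S,S'),\qquad E^2_{a,b}=\operatorname{Tor}_a^K(S,U')\otimes\operatorname{Tor}_{b-1}^K(U,S')\quad(b\ge1).$$
A nonzero term has $a\le\operatorname{gldim}K$ in row $0$, and $a\le\operatorname{pd}U'$, $b-1\le\operatorname{pd}U$ in the other rows. This is the inequality.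

**Step 4: show that the corner term survives.** Let $p=\operatorname{pd}U'$, $q=\operatorname{pd}U$ and $\operatorname{gldim}K\le p+q+1<\infty$. Choose $S,S'$ with $\operatorname{Tor}_p^K(S,U')\ne0\ne\operatorname{Tor}_q^K(U,S')$. Then $E^2_{p,q+1}\neq0$. Differentials leaving $(p,q+1)$ land in rows $q+r\ge q+2$, which vanish. Differentials entering it start at $(p+r,\,q+2-r)$ with $r\ge2$. If $q+2-r\ge1$, this term is zero since $p+r>\operatorname{pd}U'$. If $q+2-r=0$, it is a subquotient of $\operatorname{Tor}^K_{p+q+2}(S,S')=0$. Hence $\operatorname{Tor}^A_{p+q+1}(S,S')\neq0$. $\square$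

The cheapest way to satisfy the Tor condition is to take $U$ projective.

**Proposition 4.** Let $K$ have $s\ge2$ simple modules and $\operatorname{gldim}K=g$ with $1\le g<\infty$. Choose a simple left module $S_i$ with $\operatorname{pd}S_i=g$ and a primitive idempotent $e_j$ with $e_jS_i=0$. Then $K\ltimes(S_i\otimes e_jK)$ has $s$ simple modules, global dimension exactly $g+1$, and Loewy length at least $L(K)$.

*Proof.* For $U=e_jK$ and $U'=S_i$ we have $U\otimes_KU'=e_jS_i=0$, and higher Tor vanishes because $U$ is projective. Also $\operatorname{pd}U+\operatorname{pd}U'+1=g+1\ge\operatorname{gldim}K$, so Lemma 3(ii) applies. The number of simples is unchanged by fact 2, and $K$ is a quotient of the new algebra. $\square$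

For example, let $K=ke_1\oplus ke_2\oplus ka$ with $a\in e_1Ke_2$, and take $U=e_1K$, $U'=S_2$. In $A=K\ltimes(S_2\otimes e_1K)$ there is one new generator $n\in e_2Ae_1$, with $an=0$ and $na\neq0$. The radical is spanned by $a,n,na$, so $L(A)=3$, up from $L(K)=2$. Directly, $Ae_1$ has basis $e_1,n$ and $Ae_2$ has basis $e_2,a,na$. Right multiplication by $a$ identifies $Ae_1$ with $\operatorname{rad}Ae_2$, so $\operatorname{pd}S_2=1$. From $0\to S_2\to Ae_1\to S_1\to0$ we get $\operatorname{pd}S_1=2$. Thus $\operatorname{gldim}A=2$, as predicted.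

This is the first thing to try, and repeating it does not answer our question: each application raises the global dimension by exactly one. To stay at $3$ forever we need $\operatorname{pd}U+\operatorname{pd}U'\le2$ at every stage. We will arrange $\operatorname{pd}U=\operatorname{pd}U'=1$ at every stage.

The plan is a tower
$$K_1\subset K_2\subset\cdots\subset K_{T+1},\qquad K_{n+1}=K_n\ltimes N_n,\quad N_n=U_n'\otimes U_n.$$
Since $(u'\otimes u)(v'\otimes v)=u'\otimes u(v'\otimes v)$, the product $N_nN_{n-1}$ can be nonzero only if $U_n$ acts nontrivially on $N_{n-1}$. So we want $U_n$ to be Tor-orthogonal to $U_n'$ but to have nonzero tensor product with $U_{n-1}'$.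

## 5. A three-vertex quiver and its test maps

We need right modules $U$ for which $\operatorname{Tor}_*(U,X)$ can be read off from linear algebra. Fix positive integers $p_j,q_j,r_j$ for $1\le j\le T$. Let
$$H=ke_1\oplus ke_2\oplus ke_3\oplus\mathsf A\oplus\mathsf B,\qquad \mathsf A=e_1\mathsf Ae_2,\quad \mathsf B=e_3\mathsf Be_2,$$
where $\mathsf A$ has basis $a^{(j)}_{xc}$ and $\mathsf B$ has basis $b^{(j)}_{yc}$, for $1\le j\le T$, $1\le x\le q_j$, $1\le y\le r_j$, $1\le c\le p_j$. This is the path algebra of a quiver with all arrows going from $2$ to $1$ or from $2$ to $3$. It is hereditary and not semisimple, so $\operatorname{gldim}H=1$. Its simple modules $S_1,S_2,S_3$ are one-dimensional.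

A left $H$-module $X$ is a triple of spaces $X_i=e_iX$ together with arbitrary linear maps, one for each arrow. For each $j$ we collect the arrows into one block matrix, the *test map*
$$\beta_j(X):X_2^{p_j}\to X_1^{q_j}\oplus X_3^{r_j},\qquad(v_c)_c\mapsto\Big(\big(\textstyle\sum_ca^{(j)}_{xc}v_c\big)_x,\ \big(\sum_cb^{(j)}_{yc}v_c\big)_y\Big).$$
The blocks of $\beta_1,\dots,\beta_T$ use distinct arrows. Hence an $H$-module with given spaces $X_i$ is the same as an arbitrary choice of linear maps $\beta_1(X),\dots,\beta_T(X)$. Put $\theta_j=(q_j,-p_j,r_j)$ and $\theta_j(v)=q_jv_1-p_jv_2+r_jv_3$. Then the dimension of the target of $\beta_j(X)$ minus that of its source is $\theta_j(\underline{\dim}X)$.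

Let $\tilde U_j$ be the cokernel of the map of right modules $(e_2H)^{p_j}\to(e_1H)^{q_j}\oplus(e_3H)^{r_j}$ whose $c$-th column is left multiplication by $\big((a^{(j)}_{xc})_x,(b^{(j)}_{yc})_y\big)$. Since $e_2H=ke_2$ and the arrows are linearly independent, this map is injective. So it is a projective resolution of $\tilde U_j$. Tensoring it with $X$ gives exactly $\beta_j(X)$, hence
$$\operatorname{Tor}_0^H(\tilde U_j,X)=\operatorname{coker}\beta_j(X),\quad\operatorname{Tor}_1^H(\tilde U_j,X)=\ker\beta_j(X),\quad\operatorname{Tor}_i^H(\tilde U_j,X)=0\ (i\ge2).\tag{5}$$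
In particular $\tilde U_j$ is Tor-orthogonal to $X$ if and only if $\beta_j(X)$ is bijective, which forces $\theta_j(\underline{\dim}X)=0$.

Here is one round by hand. Take $T=1$ and $p_1=q_1=r_1=1$, so that $H$ is the path algebra of $1\leftarrow2\to3$ and $\theta_1=(1,-1,1)$. Let $U_1'$ have dimension vector $(1,2,1)$ with the two coordinate projections of $k^2$ as its maps. Then $\beta_1(U_1')$ is the identity of $k^2$. We have $\ker\beta_1(S_2)=k$, so $\operatorname{pd}\tilde U_1=1$. The projective $He_2$ has dimension vector $(1,1,1)$, so a projective with two-dimensional space at $2$ has at least a two-dimensional space at $1$. Hence $U_1'$ is not projective and $\operatorname{pd}U_1'=1$. By Lemma 3(ii), the algebra $K_2=H\ltimes(U_1'\otimes\tilde U_1)$, of dimension $5+4\cdot3=17$, has global dimension exactly $3$.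

## 6. Why inflated modules do not suffice

The natural continuation is to choose an $H$-module $Y$ with $\beta_2(Y)$ bijective, inflate it to $K_2$, and use it as $U_2'$. The next observation shows what this costs.

**Remark 5.** In the situation of Lemma 3 let $\operatorname{pd}U'=1$, and let $Y$ be a $K$-module with $\operatorname{pd}_KY\le1$, $\operatorname{Tor}^K_i(U,Y)=0$ for $i\ge1$ and $M=U\otimes_KY\neq0$. Then the inflated module satisfies $\operatorname{pd}_AY\ge2$. Indeed, by (4), $\operatorname{Tor}_1^A(K,Y)=U'\otimes M$ and $\operatorname{Tor}_b^A(K,Y)=0$ for $b\ge2$. So $E^2_{1,1}=\operatorname{Tor}_1^K(S,U')\otimes M$, which is nonzero for a suitable simple $S$. Differentials leaving $(1,1)$ land in negative columns. The only one that could enter starts at $(3,0)$, where $\operatorname{Tor}_3^K(S,Y)=0$. Hence $\operatorname{Tor}_2^A(S,Y)\ne0$.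

Take $K_2$ from the example in Section 5 and $Y=He_2$. Then $\underline{\dim}Y=(1,1,1)$, $\beta_1(Y)$ is injective and its cokernel is one-dimensional. The module $Y$ is projective over $H$, but over $K_2$ its projective dimension is at least $2$. If a module of projective dimension $2$ is used as $U'$ with $\operatorname{pd}U=1$, Lemma 3(ii) gives global dimension $4$.

One can avoid the jump by also requiring that $\beta_j(U_n')$ be bijective for all earlier $j<n$. This requirement ends the tower almost at once. Let $V_n=\underline{\dim}U_n'\ne0$. We would have $\theta_j(V_n)=0$ for all $j\le n$, and we also want $\theta_n(V_{n-1})\neq0$, so that $\tilde U_n\otimes_HU'_{n-1}$ is nonzero. Put $F_n=\bigcap_{j\le n}\ker\theta_j\subseteq\mathbb Q^3$. Then $V_{n-1}\in F_{n-1}\setminus F_n$, so the dimension drops at each step and $\dim F_n\le3-n$. As $0\neq V_n\in F_n$, we get $n\le2$.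

So we must allow $U_j\otimes U_n'\ne0$ for some $j<n$ and still keep projective dimension $\le1$.

## 7. Lifting a module without changing its projective dimension

In the failing example, $He_2$ is the wrong module over $K_2$; the right one is $K_2e_2$, which is projective. It differs from $He_2$ by the submodule $N_1e_2=U_1'\otimes U_1e_2$. The failure in Remark 5 came from the kernel of the multiplication map $N\otimes_AY\to Y$. The cure is to enlarge $Y$ so that this map becomes injective.

**Lemma 6.** Let $K,U,U',N,A$ be as in Lemma 3. Let $V$ be a left $K$-module with $\operatorname{Tor}^K_i(U,V)=0$ for $i\ge1$, put $M=U\otimes_KV$, and let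
$$0\to U'\otimes M\xrightarrow{\ \iota\ }X\xrightarrow{\ \pi\ }V\to0$$
be any exact sequence of $K$-modules. Then $(u'\otimes u)x:=\iota\big(u'\otimes(u\otimes\pi x)\big)$ makes $X$ a left $A$-module, $\pi$ is $A$-linear for the inflated module $V$, and $\operatorname{pd}_AX=\operatorname{pd}_KV$.

*Proof.* **Step 1: check the action.** The formula is bilinear in $u'$ and $u$. For $\kappa\in K$,
$$(u'\otimes u\kappa)x=\iota(u'\otimes(u\kappa\otimes\pi x))=\iota(u'\otimes(u\otimes\pi(\kappa x)))=(u'\otimes u)(\kappa x),$$
and $(\kappa u'\otimes u)x=\kappa\big((u'\otimes u)x\big)$ since $\iota$ is $K$-linear. Since $\pi\iota=0$, we have $\pi(NX)=0$. So $N(NX)=0$, as $N^2=0$ requires, and $\pi$ is $A$-linear.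

**Step 2: show that multiplication $N\otimes_AX\to X$ is injective and that $\operatorname{Tor}^A_i(N,X)=0$ for $i\ge 1$.** Since $\operatorname{Tor}_*^K(U,U'\otimes M)=\operatorname{Tor}_*^K(U,U')\otimes M=0$, the map $\pi$ induces $\operatorname{Tor}_i^K(U,X)\cong\operatorname{Tor}_i^K(U,V)$ for all $i$. By (2), $\operatorname{Tor}_i^A(N,X)=0$ for $i\ge1$, and $N\otimes_AX\cong U'\otimes M$ via $(u'\otimes u)\otimes x\mapsto u'\otimes(u\otimes\pi x)$. Under this isomorphism multiplication is $\iota$, which is injective.

**Step 3: transfer resolutions.** By (3) and Step 2, $\operatorname{Tor}_i^A(K,X)=0$ for $i\ge1$ and $K\otimes_AX=X/\iota(U'\otimes M)=V$. So if $F_\bullet\to X$ is an $A$-projective resolution, then $K\otimes_AF_\bullet$ is a $K$-projective resolution of $V$. For every simple right module $S$ this gives $\operatorname{Tor}_i^A(S,X)=H_i(S\otimes_KK\otimes_AF_\bullet)=\operatorname{Tor}_i^K(S,V)$. Since $A$ and $K$ have the same simples, $\operatorname{pd}_AX=\operatorname{pd}_KV$. $\square$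

For example, if $V=Ke$ with $e$ an idempotent, then $M=Ue$ and $U'\otimes M=Ne$. The split extension $Ke\oplus Ne$ with the action of the lemma is $Ae$.

The price of a lift is a change of dimension vector. If $U'=U_k'$ has dimension vector $V_k$, and $M=\operatorname{coker}\beta_k$ of an injective test map, then
$$\underline{\dim}X=v+\theta_k(v)V_k\qquad\text{where }v=\underline{\dim}V.$$
To reach stage $n$ we start with an $H$-module and lift it $n-1$ times. We therefore need numerical data for which all these operations make sense and the final vector is killed by $\theta_n$.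

## 8. The numerical data

**Lemma 7.** For every $T\ge2$ there are $\theta_n=(q_n,-p_n,r_n)$ with integers $p_n,q_n,r_n\ge1$, and $Y_n\in\mathbb Z^3_{\ge1}$ $(1\le n\le T)$, such that with
$$v_n^{(1)}=Y_n,\qquad v_n^{(k+1)}=v_n^{(k)}+\theta_k(v_n^{(k)})V_k\ (1\le k<n),\qquad V_n:=v_n^{(n)},$$
we have:

- (N1) $\theta_k(v_n^{(k)})\ge0$ for $k<n$;
- (N2) $\theta_n(V_n)=0$;
- (N3) $\theta_j(V_n)>0$ for $n<j\le T$.

Consequently $\theta_j(V_n)\ge0$ for all $j,n$.

Here is the case $T=3$. Start with
$$\theta_1=(1,-1,1),\quad V_1=Y_1=(1,2,1),\quad V_2=Y_2=(1,3,2),$$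
so $\theta_1(V_1)=\theta_1(V_2)=0$. The functional $\theta_2$ must kill $V_2$ and be positive on $V_1$. Take $\theta_2=(4,-2,1)$: on $(1,3,2)$ it gives $4-6+2=0$, and on $(1,2,1)$ it gives $1$. Now take $Y_3=(1,5,5)$. Then $\theta_1(Y_3)=1$, so $v_3^{(2)}=(1,5,5)+(1,2,1)=(2,7,6)$. Since $\theta_2(2,7,6)=8-14+6=0$, we get $V_3=(2,7,6)$. Finally $\theta_3=(11,-4,1)$ takes the values $4,1,0$ on $V_1,V_2,V_3$. Note that $\theta_1(V_3)=1\ne0$: this is the freedom that Section 6 did not have.

*Proof of Lemma 7.* **Step 1: describe the vectors reachable by successive positive lifts.** Given $\theta_i,V_i$ with $\theta_i(V_i)=0$, put $\tau_i(v)=v+\theta_i(v)V_i$. Then $\theta_i\circ\tau_i=\theta_i$, and $\tau_i$ is invertible with $\tau_i^{-1}(v)=v-\theta_i(v)V_i$. Let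
$$\mathcal C_1=\mathbb Q^3_{>0},\qquad\mathcal C_{k+1}=\tau_k\big(\{v\in\mathcal C_k:\theta_k(v)>0\}\big).$$
These sets are open in $\mathbb Q^3$ and stable under positive rational scaling. Unwinding the definition, $v\in\mathcal C_k$ if and only if $v=\tau_{k-1}\cdots\tau_1y$ with $y\in\mathbb Q^3_{>0}$ and $\theta_i(\tau_{i-1}\cdots\tau_1y)>0$ for all $i<k$. Since $\theta_k\circ\tau_k^{-1}=\theta_k$, we have $w\in\mathcal C_{k+1}$ if and only if $\tau_k^{-1}w\in\mathcal C_k$ and $\theta_k(w)>0$.

**Step 2: set up an induction that remembers enough.** For $n\ge2$ let $(I_n)$ be the following statement. The functionals $\theta_1,\dots,\theta_{n-1}$, with sign pattern $(+,-,+)$ and integer entries, and the vectors $Y_1,\dots,Y_n$, $V_1,\dots,V_n$ have been constructed, with $V_l$ obtained from $Y_l$ by the recursion and (N1) valid for each $l\le n$. Moreover: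

- $\theta_l(V_l)=0$ for $l\le n-1$, and $\theta_j(V_l)>0$ for $l<j\le n-1$;
- $V_n\in\mathcal C_{n-1}$ and $\theta_{n-1}(V_n)=0$;
- $V_n$ is not proportional to $V_{n-1}$.

The data $\theta_1=(1,-1,1)$, $V_1=Y_1=(1,2,1)$, $V_2=Y_2=(1,3,2)$ satisfy $(I_2)$.

**Step 3: choose $\theta_n$, killing $V_n$ and positive on all earlier vectors.** As $V_n$ and $V_{n-1}$ are not proportional, there is a rational functional $\psi$ with $\psi(V_n)=0$ and $\psi(V_{n-1})>0$. Consider $\theta_{n-1}+\varepsilon\psi$ with small rational $\varepsilon>0$. It vanishes on $V_n$. On $V_{n-1}$ it equals $\varepsilon\psi(V_{n-1})>0$. On $V_l$ with $l<n-1$ it is positive for small $\varepsilon$, because $\theta_{n-1}(V_l)>0$. For small $\varepsilon$ it keeps the sign pattern $(+,-,+)$. Let $\theta_n$ be a positive integral multiple of it.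

**Step 4: choose $Y_{n+1}$, leaving room to move inside $\ker\theta_n$.** Since $\theta_n(V_{n-1})>0=\theta_{n-1}(V_{n-1})$ and $\theta_{n-1}\neq0$, the functionals $\theta_n,\theta_{n-1}$ are independent. Pick $z\in\mathbb Q^3$ with $\theta_n(z)=0$ and $\theta_{n-1}(z)>0$, and put $w=V_n+\delta z$ with $\delta>0$ small rational. Then $\theta_n(w)=0$ and $\theta_{n-1}(w)=\delta\theta_{n-1}(z)>0$. Also $\tau_{n-1}^{-1}w=w-\theta_{n-1}(w)V_{n-1}$ tends to $V_n\in\mathcal C_{n-1}$ as $\delta\to0$. Because $\mathcal C_{n-1}$ is open, $\tau_{n-1}^{-1}w\in\mathcal C_{n-1}$ for small $\delta$, so $w\in\mathcal C_n$ by Step 1. The vector $w$ is not proportional to $V_n$, as $\theta_{n-1}(V_n)=0\ne\theta_{n-1}(w)$. Since $\mathcal C_n$ is stable under scaling, we may replace $w$ by a positive integral multiple so that $Y_{n+1}:=\tau_1^{-1}\cdots\tau_{n-1}^{-1}w$ is integral; its entries are positive because $w\in\mathcal C_n$. Then $v_{n+1}^{(n)}=w$ and $\theta_i(v_{n+1}^{(i)})>0$ for $i<n$. Since $\theta_n(w)=0$, we also have $V_{n+1}=v_{n+1}^{(n+1)}=w$. So (N1) holds for $n+1$,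 and $(I_{n+1})$ holds. (With only two coordinates, $\ker\theta_n$ would be a line and this choice would be unavailable.)

**Step 5: finish.** Having reached $(I_T)$, choose $\theta_T$ as in Step 3. This gives (N1)–(N3). For the last assertion only $j<n$ remains. Put $m_k=\theta_k(v_n^{(k)})\ge0$. From $V_n=v_n^{(j)}+\sum_{j\le k<n}m_kV_k$ and $\theta_j(V_j)=0$ we get
$$\theta_j(V_n)=m_j+\sum_{j<k<n}m_k\,\theta_j(V_k)\ge0$$
by induction on $n$. $\square$

Note that all $V_n$ have positive entries, and
$$V_n=Y_n+\sum_{k<n}m_kV_k,\qquad m_k=\theta_k(v_n^{(k)})\ge0.\tag{6}$$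

## 9. Realizing the numbers by modules

Fix $T\ge2$ and data as in Lemma 7, and let $H$, $\beta_j$, $\tilde U_j$ be as in Section 5 for these $p_j,q_j,r_j$. For a module over an algebra containing $H$, $\beta_j$ means $\beta_j$ of its restriction to $H$.

**Proposition 8.** There are algebras $K_1=H,K_2,\dots,K_{T+1}$ and left $K_n$-modules $U_n'$ $(1\le n\le T)$ with $K_{n+1}=K_n\ltimes(U_n'\otimes U_n)$, where $U_n:=\tilde U_n\otimes_HK_n$, such that for each $n$:

- (a) $\underline{\dim}\,U_n'=V_n$;
- (b) $\operatorname{pd}_{K_n}U_n'=\operatorname{pd}_HY\le1$ for some $H$-module $Y$ with $\underline{\dim}\,Y=Y_n$;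
- (c) $\beta_n(U_n')$ is bijective, and $\beta_j(U_n')$ is injective for all $j\neq n$.

Where is the difficulty? Take $n=3$ in the example of Section 8. We start with $X_1=Y$ of dimension vector $(1,5,5)$. Here $\theta_1=1$, so we lift once: $Z=U_1'$, and $X_2$ has dimension vector $(2,7,6)$. We need $\beta_2(X_2)$ bijective. But $\theta_2(1,5,5)=-1$, so even at best $\beta_2(X_1)$ is surjective with a one-dimensional kernel, while $\beta_2(U_1')$ is injective with a one-dimensional cokernel because $\theta_2(V_1)=1$. If we lift with the split extension, $\beta_2(X_2)$ is a square map of size $14$ with a one-dimensional kernel, and we fail. We need an extension in which the kernel upstairs is sent nontrivially to the cokernel downstairs, and in general such a condition must hold for all $j$ at once. Lemma 6 allows *any* extension, and Lemma 9 below shows that enough of them exist.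

*Proof of Proposition 8.* We proceed by induction on $n$. Assume that $K_1,\dots,K_n$ and $U_1',\dots,U_{n-1}'$ have been constructed.

**Step 1: transfer Tor from $H$ to $K_n$.** As a left $H$-module, $K_n=H\oplus\bigoplus_{l<n}U_l'\otimes U_l$. By (c) all maps $\beta_j(U_l')$ are injective, so by (5) $\operatorname{Tor}_i^H(\tilde U_j,K_n)=0$ for all $i\ge1$ and all $j$. Applying $-\otimes_HK_n$ to the resolution of $\tilde U_n$ therefore gives a projective resolution of length one of $U_n$ over $K_n$, and
$$\operatorname{pd}_{K_n}U_n\le1,\qquad\operatorname{Tor}_i^{K_n}(U_n,X)=\operatorname{Tor}_i^H(\tilde U_n,X)\quad\text{for every left }K_n\text{-module }X.\tag{7}$$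
The same holds with $n$ replaced by any $k\le n$. Also $U_n\neq0$, since $\operatorname{Tor}_1^{K_n}(U_n,S_2)=\ker\beta_n(S_2)=k^{p_n}\ne0$. Once $U_n'$ with (a) and (c) is found, $U_n'\neq0$ and $\operatorname{Tor}_*^{K_n}(U_n,U_n')=0$, so Lemmas 3 and 6 apply to $K_{n+1}$. The kernel of $K_n\to H$ is nilpotent, being built from square-zero kernels, so the simple modules of every $K_n$ are $S_1,S_2,S_3$.

**Step 2: say what is built on the way to $U_n'$.** For $k=1,\dots,n$ we construct left $K_k$-modules $X_k$ and $K_{k+1}$-linear epimorphisms $X_{k+1}\to X_k$ (with $X_k$ inflated) such that: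

- (i) $\underline{\dim}X_k=v_n^{(k)}$;
- (ii) $\operatorname{pd}_{K_k}X_k=\operatorname{pd}_HX_1\le1$;
- (iii) for all $1\le j\le T$ the map $\beta_j(X_k)$ has maximal rank, i.e. is injective or surjective;
- (iv) $\ker(X_k\to X_1)$ has an $H$-filtration with factors among $U_1',\dots,U_{k-1}'$.

To start, let $X_1=Y$ have dimension vector $Y_n$ and arbitrary maps $\beta_j(Y)$ of maximal rank. Such a module exists because the $\beta_j$ may be chosen freely and independently. Since $H$ is hereditary, $\operatorname{pd}_HY\le1$.

**Step 3: lift from $X_k$ to $X_{k+1}$ for $k<n$.** The target of $\beta_k(X_k)$ exceeds its source by $m_k=\theta_k(v_n^{(k)})\ge0$, by (N1). So (iii) makes $\beta_k(X_k)$ injective. By (5) and (7), $\operatorname{Tor}_i^{K_k}(U_k,X_k)=0$ for $i\ge1$, and $M:=U_k\otimes_{K_k}X_k=\operatorname{coker}\beta_k(X_k)$ has dimension $m_k$. Put $Z=U_k'\otimes M$. By Lemma 6, for any extension $0\to Z\to X_{k+1}\to X_k\to0$ of $K_k$-modules, $X_{k+1}$ becomes a $K_{k+1}$-module with $\operatorname{pd}_{K_{k+1}}X_{k+1}=\operatorname{pd}_{K_k}X_k$, and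 $X_{k+1}\to X_k$ is $K_{k+1}$-linear. This gives (ii). Its dimension vector is $v_n^{(k)}+m_kV_k=v_n^{(k+1)}$, which is (i). The kernel of $X_{k+1}\to X_1$ is an extension of $\ker(X_k\to X_1)$ by $Z$, which gives (iv).

**Step 4: reduce (iii) to a condition on connecting maps.** The source and target of $\beta_j$ are exact functors of the module. So the snake lemma and $\ker\beta_j(Z)=0$, which is (c) for $U_k'$, give
$$0\to\ker\beta_j(X_{k+1})\to\ker\beta_j(X_k)\xrightarrow{\delta_j}\operatorname{coker}\beta_j(Z)\to\operatorname{coker}\beta_j(X_{k+1})\to\operatorname{coker}\beta_j(X_k)\to0.\tag{8}$$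
If $\ker\beta_j(X_k)=0$, then $\beta_j(X_{k+1})$ is injective for every extension. Otherwise $\operatorname{coker}\beta_j(X_k)=0$ by (iii), and then $\beta_j(X_{k+1})$ is injective or surjective if and only if $\delta_j$ is. So it suffices to find one extension for which all $\delta_j$ have maximal rank, and this follows from the next lemma.

**Lemma 9.** Put $D_j=\ker\beta_j(X_k)$. For every left $K_k$-module $Z$ the map
$$\Phi_Z:\operatorname{Ext}^1_{K_k}(X_k,Z)\to G(Z):=\prod_{j=1}^T\operatorname{Hom}_k(D_j,\tilde U_j\otimes_HZ),\qquad\xi\mapsto(\delta_j(\xi))_j,$$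
is linear, natural in $Z$, and surjective.

*Proof.* *Linearity and naturality.* Let $0\to\Omega\to P\to X_k\to0$ be exact with $P$ projective over $K_k$, and let $\delta_j^0:D_j\to\tilde U_j\otimes_H\Omega$ be its connecting map. Every extension of $X_k$ by $Z$ is the pushout of this sequence along some $f:\Omega\to Z$. By naturality of the snake lemma its connecting map is $(\tilde U_j\otimes f)\circ\delta_j^0$. This expression is linear in $f$ and natural in $Z$.

*Reduction to simple $Z$.* The functor $G$ is right exact, since $\tilde U_j\otimes_H-$ is right exact and $\operatorname{Hom}_k(D_j,-)$ is exact. The functor $\operatorname{Ext}^1_{K_k}(X_k,-)$ is right exact, since $\operatorname{pd}_{K_k}X_k\le1$ makes $\operatorname{Ext}^2$ vanish. For an exact sequence $0\to Z'\to Z\to Z''\to0$ suppose $\Phi_{Z'}$ and $\Phi_{Z''}$ are surjective, and let $c\in G(Z)$. Its image in $G(Z'')$ is $\Phi_{Z''}(\xi'')$ for some $\xi''$, which lifts to some $\xi\in\operatorname{Ext}^1_{K_k}(X_k,Z)$. Then $c-\Phi_Z(\xi)$ comes from $G(Z')$, hence from $\operatorname{Ext}^1_{K_k}(X_k,Z')$,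 and so $c$ is in the image of $\Phi_Z$. By induction on length it suffices to treat $Z=S_1,S_2,S_3$.

*The case $Z=S_2$.* Here $\tilde U_j\otimes_HS_2=\operatorname{coker}(k^{p_j}\to0)=0$, so $G(S_2)=0$.

*The case $Z=S_1$.* Here $\tilde U_j\otimes_HS_1=\operatorname{coker}(0\to k^{q_j})=k^{q_j}$. By (iv), (c) and (5), $\operatorname{Tor}_1^H(\tilde U_j,-)$ vanishes on every factor of the filtration of $\ker(X_k\to Y)$, hence on this kernel. So $\beta_j$ is injective on $\ker(X_k\to Y)$, and the map $X_k\to Y$ embeds $D_j$ into $\ker\beta_j(Y)\subseteq Y_2^{p_j}$. Given linear maps $g_j:D_j\to k^{q_j}$, extend each to $\hat g_j:Y_2^{p_j}\to k^{q_j}$ and write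
$$\hat g_j(y)_x=\sum_c\gamma_{xc}^{(j)}(y_c),\qquad\gamma^{(j)}_{xc}\in Y_2^*.$$
Define an $H$-module $E$ by $E_1=k\oplus Y_1$, $E_2=Y_2$, $E_3=Y_3$, with $a^{(j)}_{xc}y=(\gamma^{(j)}_{xc}(y),\,a^{(j)}_{xc}y)$ and with $\mathsf B$ acting as on $Y$. This is legitimate for all $j$ at once, because the arrows for different $j$ are distinct. It is an extension of $Y$ by $S_1$. To compute its connecting maps, take $y\in\ker\beta_j(Y)$ and lift it to the same $y\in E_2^{p_j}$. Applying $\beta_j(E)$ gives $\hat g_j(y)\in k^{q_j}$ in the new coordinates and zero in all others. So the connecting map is $\hat g_j|_{\ker\beta_j(Y)}$, simultaneously for all $j$. Inflate this extension along $K_k\to H$ and pull it back along the $K_k$-linear map $X_k\to Y$. By naturality the connecting maps of the pullback are the composites $D_j\hookrightarrow\ker\beta_j(Y)\to k^{q_j}$, that is, $g_j$.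

*The case $Z=S_3$.* This is identical, with $k^{r_j}$ in place of $k^{q_j}$ and the arrows $b^{(j)}_{yc}$ in place of $a^{(j)}_{xc}$. $\square$

**Step 5: define $U_n'$ and check (a)–(c).** Use Lemma 9 in Step 4 to choose, at each $k<n$, an extension all of whose $\delta_j$ have maximal rank. This completes the construction of $X_1,\dots,X_n$. Put $U_n'=X_n$. Then (a) is (i) for $k=n$, and (b) is (ii). By (iii) every $\beta_j(X_n)$ has maximal rank. Since $\theta_n(V_n)=0$, $\beta_n(U_n')$ is bijective. Since $\theta_j(V_n)\ge0$, $\beta_j(U_n')$ is injective for $j\ne n$. This is (c), and $K_{n+1}=K_n\ltimes(U_n'\otimes U_n)$ is defined. $\square$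

## 10. Global dimension and Loewy length of the tower

*Proof of Theorem A.* Let $A=K_{T+1}$. Its simple modules are $S_1,S_2,S_3$.

**Step 1: bound the global dimension.** We have $\operatorname{gldim}K_1=\operatorname{gldim}H=1$, and $\operatorname{pd}_{K_n}U_n\le1$, $\operatorname{pd}_{K_n}U_n'\le1$ by (7) and (b). So Lemma 3(ii) gives $\operatorname{gldim}K_{n+1}\le\max(\operatorname{gldim}K_n,3)\le3$ for all $n$.

**Step 2: show that the global dimension of $K_{n+1}$ is exactly $3$ for $n\ge1$.** By Lemma 3(ii) it suffices that both projective dimensions equal $1$. First, $\operatorname{Tor}_1^{K_n}(U_n,S_2)=\ker\beta_n(S_2)=k^{p_n}\neq0$, so $\operatorname{pd}U_n=1$. Next, $\operatorname{pd}_{K_n}U_n'=\operatorname{pd}_HY$ with $\underline{\dim}Y=Y_n$, so we must show that $Y$ is not projective. The modules $He_1,He_3$ are simple and $He_2=ke_2\oplus\mathsf A\oplus\mathsf B$. If $Y$ were projective, it would contain $\dim Y_2$ summands $He_2$, so $\dim Y_1\ge\dim\mathsf A\cdot\dim Y_2\ge p_nq_n\dim Y_2$. Then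
$$\theta_n(Y_n)\ge(p_nq_n^2-p_n)\dim Y_2+r_n\dim Y_3>0.$$
But by (6), (N2) and (N3), $0=\theta_n(V_n)=\theta_n(Y_n)+\sum_{k<n}m_k\theta_n(V_k)\ge\theta_n(Y_n)$, a contradiction.

**Step 3: find a nonzero product of $T$ radical elements.** As a vector space $A=H\oplus N_1\oplus\cdots\oplus N_T$, and each $N_n$ lies in the nilpotent ideal $\ker(A\to H)\subseteq\operatorname{rad}A$. Let $W_n=N_nN_{n-1}\cdots N_1\subseteq K_{n+1}$, the span of all such products. We claim that $W_n=U_n'\otimes G_n$ for a nonzero subspace $G_n\subseteq U_n$.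

For $n=1$ take $G_1=U_1\neq0$. Let $n\ge2$ and $W_{n-1}=U_{n-1}'\otimes G_{n-1}$. This is a left $K_n$-submodule of $K_n$: the subalgebra $K_{n-1}$ acts on the factor $U_{n-1}'$, and $N_{n-1}W_{n-1}\subseteq N_{n-1}^2=0$. A vector space complement of $G_{n-1}$ in $U_{n-1}$ shows that $W_{n-1}$ is an $H$-direct summand of $N_{n-1}$, hence of $K_n=K_{n-1}\oplus N_{n-1}$. For $w\in K_n$ we have $(u'\otimes u)w=u'\otimes uw$. Therefore
$$W_n=N_nW_{n-1}=U_n'\otimes G_n,\qquad G_n:=U_nW_{n-1}\subseteq U_n.$$
It remains to show $G_n\neq0$. In $U_n=\tilde U_n\otimes_HK_n$ we have $(\tilde u\otimes\kappa)w=\tilde u\otimes\kappa w$, and $\kappa w\in W_{n-1}$ for $w\in W_{n-1}$. So $G_n$ is the image of $\tilde U_n\otimes_HW_{n-1}\to\tilde U_n\otimes_HK_n$. This map is injective because $W_{n-1}$ is an $H$-direct summand of $K_n$. Hence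
$$G_n\cong\tilde U_n\otimes_HW_{n-1}\cong(\tilde U_n\otimes_HU_{n-1}')\otimes G_{n-1}.$$
By (5), (c) and (N3), $\dim\tilde U_n\otimes_HU_{n-1}'=\dim\operatorname{coker}\beta_n(U_{n-1}')=\theta_n(V_{n-1})>0$. So $G_n\ne0$, and the claim is proved.

**Step 4: conclude.** We have $0\neq W_T\subseteq(\operatorname{rad}A)^T$, so $L(A)\ge T+1$. As $T\ge2$ was arbitrary, $N(3,3)$ does not exist. $\square$

## 11. Larger $s$ and $g$, and two simples in global dimension three

*Proof of Theorem B(1).* Start with an algebra $K\in\mathcal A(3,3)$ from Theorem A with $L(K)\ge T+1$ and apply Proposition 4 repeatedly. Each application keeps three simples, raises the global dimension by exactly one and does not decrease the Loewy length. So Loewy lengths in $\mathcal A(3,g)$ are unbounded for every $g\ge3$. For $s>3$ take the product with $k^{s-3}$. This adds $s-3$ simples and changes neither the global dimension nor the Loewy length. $\square$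

Theorem B(2) consists of Propositions 1 and 2.

*Proof of Theorem B(3).* Let $k$ be algebraically closed and $A\in\mathcal A(2,3)$. Replacing $A$ by a Morita equivalent algebra we may assume that $A$ is basic. Let $S_1,S_2$ be the simple right modules, $P_i=e_iA$, $J=\operatorname{rad}A$, $L=L(A)$. For a minimal projective resolution $Q_\bullet$ of a right module $X$, $\dim\operatorname{Ext}^p(X,S_i)=\dim\operatorname{Hom}(Q_p,S_i)$ is the multiplicity of $P_i$ in $Q_p$. In particular $\dim\operatorname{Ext}^1(S_i,S_l)=\dim e_i(J/J^2)e_l$.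

**Step 1: describe the powers of $J$ by alternating products.** By the no-loops theorem (Lenzing; Igusa, *Notes on the no loops conjecture*, J. Pure Appl. Algebra 69 (1990)), $\operatorname{Ext}^1(S_i,S_i)=0$. So modulo $J^2$, $J$ is spanned by arrows in $e_1Je_2$ and in $e_2Je_1$. Since $J$ is nilpotent, $J^r$ is spanned by alternating products of at least $r$ arrows.

**Step 2: use maximal Loewy length, as in Proposition 1, to kill Ext groups.** Choose $m,j$ with $e_mJ^{L-1}e_j\ne0$ and number the simples so that $m=2$. Then $P_2$ has Loewy length $L$, so it is not a summand of any submodule of $\operatorname{rad}Q$ with $Q$ projective. If $\operatorname{pd}X=p\ge1$, the last term $Q_p$ of the minimal resolution embeds in $\operatorname{rad}Q_{p-1}$. Hence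
$$\operatorname{Ext}^p(X,S_2)=0\quad\text{whenever }\operatorname{pd}X=p\ge1.\tag{9}$$
Likewise $Ae_j$ has Loewy length $L$, so $\operatorname{Ext}^p(X',DS_j)=0$ for every left module $X'$ with $\operatorname{pd}X'=p\ge1$, where $D=\operatorname{Hom}_k(-,k)$ and $DS_j$ is the left simple module at $j$. Apply this to $X'=DS_i$: whether its projective dimension is $3$ or smaller, $\operatorname{Ext}^3(DS_i,DS_j)=0$. By duality $\operatorname{Ext}^3(S_j,S_i)=0$ for $i=1,2$, so $\operatorname{pd}S_j\le2$. If $\operatorname{pd}S_j=2$, then $\operatorname{Ext}^2(S_j,S_2)=0$ by (9); if $\operatorname{pd}S_j<2$, this is clear. So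
$$\operatorname{Ext}^h(S_j,S_i)=0\ (h\ge3,\ i=1,2),\qquad\operatorname{Ext}^h(S_j,S_2)=0\ (h\ge2).\tag{10}$$

**Step 3: relate Ext groups to dimensions.** Let $C_{il}=\dim e_iAe_l$ and $M_{il}=\sum_h(-1)^h\dim\operatorname{Ext}^h(S_i,S_l)$. The minimal projective resolution of $S_i$ gives $[S_i]=\sum_lM_{il}[P_l]$ in the Grothendieck group. The $m$-th entry of the dimension vector of $P_l$ is $C_{lm}$. So $MC=I$ and $M=C^{-1}$. Both matrices are integral, so $\det M=\pm1$, and
$$C_{11}=\frac{M_{22}}{\det M},\qquad C_{22}=\frac{M_{11}}{\det M},\qquad C_{12}=-\frac{M_{12}}{\det M}.$$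

**Step 4: the case $j=2$.** By (10) and the absence of loops, $M_{22}=1$. Since $C_{11}>0$, we get $\det M=1$ and $C_{11}=1$. So $e_1Ae_1=ke_1$ and $e_1Je_1=0$. An alternating product of three arrows runs through the vertices $1,2,1,2$ or $2,1,2,1$, so it contains two consecutive arrows whose product lies in $e_1Je_1=0$. Hence $J^3=0$.

**Step 5: the case $j=1$.** By (10) and the absence of loops, $M_{11}=1+\dim\operatorname{Ext}^2(S_1,S_1)>0$ and $M_{12}=-n$ with $n=\dim\operatorname{Ext}^1(S_1,S_2)$. Since $C_{22}>0$, we get $\det M=1$, so $\dim e_1Ae_2=C_{12}=n=\dim e_1(J/J^2)e_2$. As $e_1Ae_2=e_1Je_2$, it follows that $e_1J^2e_2=0$. An alternating product of four arrows runs through $1,2,1,2,1$ or $2,1,2,1,2$, so it contains three consecutive arrows whose product lies in $e_1J^3e_2=0$. Hence $J^4=0$.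

In both cases $L\le4$. $\square$
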